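\title{Digraphs of defect two and diameter at least three are diregular}

\begin{abstract}
A digraph of maximum out-degree $d$ and diameter $k$ has at most
$1+d+\dots+d^k$ vertices. We prove that for $d\ge 2$ and $k\ge 3$ every such
digraph with exactly two vertices fewer than this bound is diregular: all
in-degrees and all out-degrees equal $d$. The case $d\ge3$ was stated as a
conjecture. The hypothesis $k\ge3$ cannot be weakened, because for every
$d\ge2$ there is a digraph of diameter two and defect two that is not
diregular. The proof rests on the fact that the matrix of repeated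
walks commutes with the adjacency matrix up to a matrix with equal rows
that records the in-degrees.
\end{abstract}

\section{Introduction}\label{sec:intro}

Digraphs are finite, without loops and without multiple arcs. Let $d\ge2$ and
$k\ge2$. In a digraph of maximum out-degree $d$ at most $d^i$ walks of length
$i$ start at a given vertex. Hence a digraph of maximum out-degree $d$ and
diameter $k$ has at most
\[
M_{d,k}=1+d+d^2+\dots+d^k
\]
vertices; this is the Moore bound. A \emph{$(d,k,\delta)$-digraph} is a digraph
of maximum out-degree $d$, diameter $k$ and order $M_{d,k}-\delta$, and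
$\delta$ is its \emph{defect}. A digraph is \emph{diregular} of degree $d$ if
every vertex has out-degree $d$ and in-degree $d$.

The following conjecture is stated in \cite{thesis}: every
$(d,k,2)$-digraph with $d\ge3$ and $k\ge3$ is diregular. It is known that every
$(2,k,2)$-digraph with $k\ge3$ is diregular, that every $(d,k,2)$-digraph with
$d\ge3$ and $k\ge2$ has all out-degrees equal to $d$, and that every
$(3,3,2)$-digraph is diregular. We prove the conjecture without using these
facts.

\begin{theorem}\label{thm:main}
Let $d\ge2$ and $k\ge3$. Every digraph of maximum out-degree $d$, diameter $k$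
and order $M_{d,k}-2$ is diregular of degree $d$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $d,k\ge2$. The statement ``every $(d,k,2)$-digraph is diregular'' holds if
and only if $k\ge3$. In particular, for every $d\ge2$ there is a
$(d,2,2)$-digraph that is not diregular.
\end{theorem}

For $d=1$ there is nothing to prove: a digraph of diameter $k$ has at least
$k+1$ vertices, while $M_{1,k}-2=k-1$.

\subsection*{Why in-degrees are the question}

Out-degrees are rigid for a simple reason: a vertex of out-degree at most
$d-1$ loses a whole subtree of its tree of walks, so it reaches at least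
$1+d+\dots+d^{k-1}\ge3$ vertices fewer than the Moore bound, more than a defect
of two allows. Walks out of a vertex say nothing so direct about
in-degrees. Once all out-degrees are $d$, the \emph{average} in-degree is $d$,
but a single vertex may receive more arcs and others fewer.

Defect zero suggests what to look at. There each ordered pair of vertices is
joined by exactly one walk of length at most $k$, so the adjacency matrix $A$
satisfies $I+A+\dots+A^k=J$, the all-ones matrix. The left side commutes with
$A$, hence $AJ=JA$. The entries of $AJ$ are the out-degrees, all $d$, and the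
entries of $JA$ are the in-degrees, so every in-degree is $d$. For positive
defect one has $I+A+\dots+A^k=J+R$, where $R\ge0$ is a small integer matrix
recording which walks are superfluous. Now
\[
RA-AR=AJ-JA ,
\]
so the failure of diregularity is exactly the failure of $R$ to commute with
$A$. One might expect a small $R$ to leave no room for this. For defect two and
$k=2$ this expectation is wrong, so a proof has to see the difference between
$k=2$ and $k\ge3$.

\subsection*{Plan of the proof}

Section~\ref{sec:two} gives the counterexamples of diameter two.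
Section~\ref{sec:tools} collects the tools, and Section~\ref{sec:models}
presents the two main mechanisms. One is a trace argument, which excludes the
largest possible deviation from diregularity. The other is a comparison of the
traces of $A$ and $A^{k-1}$, shown there in a model case; this is where $k=2$
and $k\ge3$ part ways. In Sections~\ref{sec:local} and~\ref{sec:unbalanced} a
local count and the first mechanism leave only a ``balanced'' situation.
Sections~\ref{sec:balanced}--\ref{sec:final} show that a balanced
counterexample yields, after an identification of vertices and a passage to the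
fixed points of an automorphism, a matrix to which the second mechanism
applies.

\section{Diameter two: digraphs that are not diregular}\label{sec:two}

The idea is to start from a diregular digraph of defect one containing two
vertices with the same out-neighbors, and to merge these two vertices.

\begin{proposition}\label{prop:kautz}
For every $d\ge2$ there is a $(d,2,2)$-digraph that is not diregular.
\end{proposition}

\begin{proof}
Let $L$ be the Kautz digraph whose vertices are the pairs $(a,b)$ with
$a,b\in\{0,\dots,d\}$, $a\ne b$, and whose arcs are $(a,b)\to(b,c)$. It has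
$d^2+d$ vertices, no loops, and all in- and out-degrees equal to $d$. Its
diameter is at most $2$: from $(a,b)$ one reaches $(b,c)$ in one step, and
$(c,e)$ with $c\ne b$ in two steps, via $(b,c)$.

Choose distinct $a_0,a_1,b_0\in\{0,\dots,d\}$ and put $q=(a_0,b_0)$,
$q'=(a_1,b_0)$. Then $N^+(q)=N^+(q')$, where $N^+$ denotes the set of
out-neighbors. Delete $q$, and replace every arc
$(x,a_0)\to q$ by $(x,a_0)\to q'$. The new arcs are not loops, since
$a_0\ne b_0$. They were not present before, since the out-neighbors of
$(x,a_0)$ in $L$ have first coordinate $a_0\ne a_1$. So the result is a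
digraph with all out-degrees equal to $d$ and with
$d^2+d-1=M_{d,2}-2$ vertices.

Let $u,z\neq q$. Take a walk of length at most $2$ from $u$ to $z$ in $L$; if
it passes through $q$, replace $q$ by $q'$. As $N^+(q)=N^+(q')$, this gives a
walk of the same length in the new digraph. Hence the diameter is at most $2$.
It is not $1$, because $d^2+d-1>d+1$. Finally, the in-neighbors of $q'$ are the
$d$ vertices $(x,a_1)$ and the $d$ vertices $(x,a_0)$. None of them has been
deleted, since $q$ has second coordinate $b_0\notin\{a_0,a_1\}$. So $q'$ has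
in-degree $2d$.
\end{proof}

\begin{example}\label{ex:five}
Take $d=2$, $a_0=0$, $a_1=2$, $b_0=1$ and write $ab$ for $(a,b)$. Deleting $01$
leaves the five-vertex digraph
\[
02\to20,21;\qquad 20\to02,21;\qquad 10\to02,21;\qquad 12\to20,21;\qquad
21\to10,12 .
\]
The in-degrees of $02,20,10,12,21$ are $2,2,1,1,4$. We count the walks of
length at most $2$. From $21$ they end at $21$; $10,12$; $02,21,20,21$, so $21$
is reached three times and every other vertex once. From $02$ they end at
$02$; $20,21$; $02,21,10,12$. From $20$ they end at $20$; $02,21$;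
$20,21,10,12$. From $10$ they end at $10$; $02,21$; $20,21,10,12$. From $12$
they end at $12$; $20,21$; $02,21,10,12$. So a vertex $u\ne21$ reaches $u$ and
$21$ twice, and the other vertices once. We return to this digraph in
Section~\ref{sec:models}.
\end{example}

\section{Repeats and the commutator identity}\label{sec:tools}

Throughout this section and the next, $d,k\ge2$, and $G$ is a digraph of
maximum out-degree $d$, diameter $k$ and order $n=M_k-2$. Here and below $d$ is
fixed and
\[
M_j=1+d+\dots+d^j\quad(j\ge0),\qquad M_{-1}=0,\qquad\text{so}\qquad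
M_j=dM_{j-1}+1\quad(j\ge0);
\]
thus $M_k=M_{d,k}$. The hypothesis $k\ge3$ enters in Section~\ref{sec:local}.

\subsection*{Notation}
Let $V$ be the vertex set and $A$ the adjacency matrix of $G$, so that
$A^i(a,b)$ is the number of walks of length $i$ from $a$ to $b$. Walks may
repeat vertices, and the trivial walk has length $0$. We write $N^+(u)$ and
$N^-(u)$ for the sets of out- and in-neighbors and $d^-(u)=|N^-(u)|$. Let
$\mathbf 1$ be the all-ones column and $J=\mathbf 1\mathbf 1^T$. Let $e_u$ be
the unit row vector at $u$ and $1_X$ the indicator row vector of $X\subseteq V$;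
thus $e_uA=1_{N^+(u)}$. A matrix of the form $\mathbf 1x$, with $x$ a row
vector, is the matrix all of whose rows equal $x$. Inequalities between vectors
or matrices are entrywise. The \emph{mass} of a nonnegative row vector $x$ is
the sum $x\mathbf 1$ of its entries. Finally, $[\,\cdot\,]$ is $1$ if the
enclosed statement is true and $0$ otherwise.

\begin{lemma}\label{lem:out}
Every vertex of $G$ has out-degree $d$, that is, $A\mathbf 1=d\mathbf 1$.
\end{lemma}

\begin{proof}
From a vertex of out-degree at most $d-1$ at most
$1+(d-1)M_{k-1}=M_k-M_{k-1}$ vertices are within distance $k$. Since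
$M_{k-1}\ge1+d\ge3$, this is less than $n$, a contradiction.
\end{proof}

\subsection*{Repeats}
Put
\[
R=I+A+\dots+A^k-J .
\]
So $R(a,b)+1$ is the number of walks of length at most $k$ from $a$ to $b$.
Since the diameter is $k$, $R$ is a nonnegative integer matrix, and by
Lemma~\ref{lem:out}
\[
R\mathbf 1=(M_k-n)\mathbf 1=2\cdot\mathbf 1 .
\]
We call $z$ a \emph{repeat} of $u$ if $R(u,z)\ge1$. Thus every vertex has
exactly two repeats, counted with multiplicity. A vertex that is a
repeat of itself is a \emph{self-repeat}.

\begin{lemma}\label{lem:short}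
For all $a,b\in V$ there is at most one walk of length at most $k-1$ from $a$
to $b$. In particular there is no closed walk of length $1,\dots,k-1$.
\end{lemma}

\begin{proof}
Two such walks give $R(a,b)\ge1$. Extending both by an arc $b\to x$ gives
$R(a,x)\ge1$ for each of the $d$ vertices $x\in N^+(b)$, and $b\notin N^+(b)$.
So row $a$ of $R$ has sum at least $1+d\ge3>2$, a contradiction. A
closed walk of length $1,\dots,k-1$ would be a second walk besides the trivial
one.
\end{proof}

\begin{lemma}\label{lem:closed}
Every vertex on a closed walk of length $k$ is a self-repeat. Conversely, every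
self-repeat lies on a closed walk of length $k$. In particular, if
$\operatorname{tr}R>0$, then there is a closed walk of length $k$ consisting of
self-repeats.
\end{lemma}

\begin{proof}
A closed walk of length $k$ can be rotated so as to start at any of its
vertices $z$; together with the trivial walk it shows $R(z,z)\ge1$. Conversely,
$R(w,w)\ge1$ yields a closed walk at $w$ of length between $1$ and $k$, and the
length is $k$ by Lemma~\ref{lem:short}.
\end{proof}

\subsection*{The commutator}
Let $D$ be the row vector $D(v)=d-d^-(v)$, that is,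
$D=d\mathbf 1^T-\mathbf 1^TA$. As $J+R$ is a polynomial in $A$,
\begin{equation}\label{eq:comm}
RA-AR=AJ-JA=\mathbf 1D .
\end{equation}
Write $D=D^+-D^-$ with $D^+,D^-\ge0$ of disjoint supports
\[
S=\operatorname{supp}D^+=\{v:d^-(v)<d\},\qquad
Q=\operatorname{supp}D^-=\{v:d^-(v)>d\}.
\]
We call the vertices of $S$ \emph{deficient} and those of $Q$ \emph{surplus}
vertices. Since $D\mathbf 1=0$, the vectors $D^+$ and $D^-$ have the same mass,
which we call $m$. So $G$ is diregular if and only if $m=0$, and
Theorem~\ref{thm:main} says that $m\ge1$ is impossible if $k\ge3$. All rows of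
the right side of \eqref{eq:comm} are equal, and $R$ has small rows. This limits
$m$.

\begin{lemma}\label{lem:mass}
We have $m\le 2d$, and there is a nonnegative integer matrix $\zeta$
with all row sums $2d-m$ such that
\begin{equation}\label{eq:zeta}
RA=\mathbf 1D^++\zeta,\qquad AR=\mathbf 1D^-+\zeta .
\end{equation}
Moreover:
\begin{enumerate}
\item[(a)] if $u\in N^-(x)$, then $e_xR\le D^-+e_u\zeta$;
\item[(b)] if $w$ is a repeat of $u$, then $1_{N^+(w)}\le D^++e_u\zeta$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:comm}, $e_uRA=D+e_uAR$, where $e_uRA$ and $e_uAR$ are nonnegative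
of mass $2d$. So $e_uRA\ge D$ and $e_uRA\ge0$, which gives
$e_uRA\ge D^+$; in particular $m\le 2d$. Put
$\zeta=RA-\mathbf 1D^+\ge0$. Its row sums are $2d-m$, and
$AR=RA-\mathbf 1D=\mathbf 1D^-+\zeta$. For (a), $e_uAR=\sum_{x'\in N^+(u)}e_{x'}R$
contains the summand $e_xR$. For (b), $e_uR\ge e_w$ implies
$e_uRA\ge e_wA=1_{N^+(w)}$.
\end{proof}

Since $G$ is strongly connected, every vertex $x$ has an in-neighbor, so (a)
says something about the repeats of every vertex.

\subsection*{Column sums of $R$}
Let $c=\mathbf 1^TR$. From $\mathbf 1^TA=d\mathbf 1^T-D$ we get by induction on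
$j$
\[
\mathbf 1^TA^j=d^j\mathbf 1^T-\sum_{i=0}^{j-1}d^{\,j-1-i}DA^i ;
\]
the induction step multiplies by $A$ and replaces $d^j\mathbf 1^TA$ by
$d^{j+1}\mathbf 1^T-d^jD$. Summing over $0\le j\le k$ and subtracting
$\mathbf 1^TJ=n\mathbf 1^T$ gives
\begin{equation}\label{eq:c}
c=2\cdot\mathbf 1^T-\sum_{i=0}^{k-1}M_{k-1-i}\,DA^i .
\end{equation}
We first use this at deficient vertices. For $v\in S$ put
$\beta_i(v)=(D^-A^i)(v)$. Then $\beta_0(v)=D^-(v)=0$, so
\begin{equation}\label{eq:cv}
0\le c(v)=2-\sum_{i=0}^{k-1}M_{k-1-i}(D^+A^i)(v)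
+\sum_{i=1}^{k-1}M_{k-1-i}\,\beta_i(v) .
\end{equation}
By Lemma~\ref{lem:short} each vertex has at most one walk of length at most
$k-1$ to $v$, hence
\begin{equation}\label{eq:beta}
\sum_{i=1}^{k-1}\beta_i(v)\le m\qquad(v\in S).
\end{equation}
These formulas express a tension. The term $i=0$ of the first sum in
\eqref{eq:cv} is $D(v)M_{k-1}$, which is large, and only surplus vertices
\emph{near} $v$ can compensate it.

\subsection*{Passing to a quotient}
Since $A\mathbf 1=d\mathbf 1$ and $R\mathbf 1=2\cdot\mathbf 1$, the
matrices $A$ and $R$ preserve the line $\langle\mathbf 1\rangle$. Let $B$ and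
$\bar R$ be the maps they induce on $\mathbb C^V/\langle\mathbf 1\rangle$. A
matrix $\mathbf 1x$ induces $0$. Hence
\[
\bar R=I+B+\dots+B^k,\qquad \operatorname{tr}R=2+\operatorname{tr}\bar R .
\]

\begin{lemma}\label{lem:trace}
If $\bar RB^j=0$ for some $j\ge1$, then $\operatorname{tr}R\ge2$.
\end{lemma}

\begin{proof}
Bring $B$ to triangular form, with eigenvalues $\lambda$ on the diagonal. Then
$\bar R$ is triangular with diagonal entries $1+\lambda+\dots+\lambda^k$, and
$\lambda^j(1+\lambda+\dots+\lambda^k)=0$. So the diagonal entry is $1$ if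
$\lambda=0$ and $0$ otherwise, whence $\operatorname{tr}\bar R\ge0$.
\end{proof}

\section{The two mechanisms}\label{sec:models}

\subsection*{The trace argument}
If $m$ has its largest possible value $2d$, then $\zeta=0$ in
\eqref{eq:zeta}. This case is excluded by a trace argument, which will be
reused in Section~\ref{sec:unbalanced}.

\begin{proposition}\label{prop:extreme}
$m\ne 2d$.
\end{proposition}

\begin{proof}
Suppose $m=2d$. Then $RA=\mathbf 1D^+$, so $\bar RB=0$ and
$\operatorname{tr}R\ge2$ by Lemma~\ref{lem:trace}. By
Lemma~\ref{lem:closed} there is a closed $k$-walk consisting of self-repeats.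
Let $w$ be a vertex on it and $w'$ its successor. By Lemma~\ref{lem:mass}(a)
all repeats lie in $\operatorname{supp}D^-=Q$, so $w'\in Q$. By
Lemma~\ref{lem:mass}(b) the out-neighbors of a repeat lie in
$\operatorname{supp}D^+=S$, so $w'\in S$. This contradicts $S\cap Q=\emptyset$.
\end{proof}

\subsection*{The spectral step}
The second mechanism is a statement about matrices. It will be applied at the
end of the proof, to a matrix obtained from $A$.

\begin{lemma}\label{lem:spectral}
Let $k\ge2$ and let $C$ be a real square matrix with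
$C\mathbf 1=\delta\mathbf 1$. Suppose that all rows of $C+C^2+\dots+C^k$ are
equal and that $\operatorname{tr}C=\operatorname{tr}C^{k-1}=0$. Then
$\delta^{k-1}=\delta$.
\end{lemma}

\begin{proof}
Consider the map that $C$ induces on the quotient of the space of complex
column vectors by $\langle\mathbf 1\rangle$, and let
$\lambda_1,\lambda_2,\dots$ be its eigenvalues, with multiplicity. Since
$C+\dots+C^k$ has equal rows, it induces $0$. So
$\lambda_j+\dots+\lambda_j^k=0$, hence $\lambda_j=0$ or $\lambda_j^k=1$, and in
either case $\lambda_j^{k-1}=\overline{\lambda_j}$. The eigenvalues of $C$ are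
$\delta$ and the $\lambda_j$, so the trace conditions say
$\sum_j\lambda_j^i=-\delta^i$ for $i=1$ and $i=k-1$. Therefore
\[
-\delta^{k-1}=\sum_j\lambda_j^{k-1}=\overline{\sum_j\lambda_j}=-\delta .
\qedhere
\]
\end{proof}

If $k\ge3$, the conclusion is impossible for $\delta\ge2$. If $k=2$, it says
nothing. The following model case shows how the lemma bears on our problem.

In Example~\ref{ex:five} the count of walks shows
\begin{equation}\label{eq:model}
R=I+\mathbf 1e_w
\end{equation}
with $w=21$: every vertex is a repeat of itself and, besides, has $w$ as a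
repeat. Suppose that $G$, with arbitrary $d,k\ge2$,
satisfies \eqref{eq:model} for some vertex $w$. Then
$RA-AR=\mathbf 1(e_wA-de_w)$, so $D=1_{N^+(w)}-de_w$ by \eqref{eq:comm}. Thus
$G$ is not diregular; in fact $Q=\{w\}$, $S=N^+(w)$, $m=d$. Moreover
\[
A+A^2+\dots+A^k=J+\mathbf 1e_w
\]
has equal rows, and $\operatorname{tr}A^i=0$ for $1\le i\le k-1$ by
Lemma~\ref{lem:short}. So Lemma~\ref{lem:spectral} applies to $C=A$ with
$\delta=d$ and gives $d^{k-1}=d$. \emph{For $k\ge3$ this is impossible.} For
example, if $d=2$ and $k=3$, then the nonzero $\lambda_j$ are the two primitive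
cube roots of unity, with equal multiplicity $p$ because $A$ is real. Then
$\sum_j\lambda_j=\sum_j\lambda_j^2=-p$, and this would have to be both $-2$ and
$-4$. For $k=2$ the two trace conditions are one and the same, and
Example~\ref{ex:five} satisfies it, with eigenvalues $2,-1,-1,0,0$.

A general counterexample to Theorem~\ref{thm:main} need not satisfy
\eqref{eq:model}. The rest of the proof shows that it nevertheless yields a
matrix satisfying the hypotheses of Lemma~\ref{lem:spectral} with some
$\delta\ge2$.

\section{A local count}\label{sec:local}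

From now on $k\ge3$, and we assume $m\ge1$; the goal is a
contradiction. By Lemma~\ref{lem:mass} and Proposition~\ref{prop:extreme},
\[
1\le m\le 2d-1 .
\]
For $v\in S$ put $\alpha_v=\beta_1(v)=(D^-A)(v)$. This is the total surplus of
the in-neighbors of $v$, and $\alpha_v\le m$. The next lemma is the tension in
\eqref{eq:cv} made precise: surplus vertices two or more steps away from $v$
count with weight at most $M_{k-3}$ and are too weak to help much.

\begin{lemma}\label{lem:local}
Let $v\in S$.
\begin{enumerate}
\item[(a)] $D(v)=1$. Hence $D^+=1_S$ and $|S|=m$.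
\item[(b)] If $m\le2d-2$, then $\alpha_v\ge d$.
\item[(c)] If $m=2d-1$, then $\alpha_v\ge d-1$. If moreover $\alpha_v=d-1$, then
$N^-(v)\cap S=\emptyset$ and $(D^-A^2)(v)=d$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\alpha=\alpha_v$ and $\beta_i=\beta_i(v)$. In \eqref{eq:cv} we keep only
the term $i=0$ of the first sum. In the second sum the weights with $i\ge2$ are
at most $M_{k-3}$, and $\sum_{i\ge2}\beta_i\le m-\alpha$ by \eqref{eq:beta}. So
\begin{equation}\label{eq:local}
0\le c(v)\le 2-D(v)M_{k-1}+\alpha M_{k-2}+(m-\alpha)M_{k-3}.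
\end{equation}

(a) The right side of \eqref{eq:local} is at most $2-D(v)M_{k-1}+mM_{k-2}$. If
$D(v)\ge2$, then $2(dM_{k-2}+1)\le2+mM_{k-2}$, so $m\ge2d$, which is excluded.

(b), (c) Put $y=M_{k-3}$. Then $M_{k-2}=dy+1$ and $M_{k-1}=d^2y+d+1$, and
\eqref{eq:local} with $D(v)=1$ becomes
\[
\alpha\bigl((d-1)y+1\bigr)\ \ge\ d^2y+d-1-my .
\]
If $m\le2d-2$, the right side is at least
\[
\bigl((d-1)^2+1\bigr)y+d-1=(d-1)\bigl((d-1)y+1\bigr)+y .
\]
Here $k\ge3$ is used: it gives $y\ge1$, and so $\alpha>d-1$. If $m=2d-1$, the
right side equals $(d-1)\bigl((d-1)y+1\bigr)$, so $\alpha\ge d-1$.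

Finally let $m=2d-1$ and $\alpha=d-1$. Then the right end of \eqref{eq:local}
is $0$, so every estimate used to obtain it is an equality. The omitted terms
$M_{k-1-i}(D^+A^i)(v)$, $1\le i\le k-1$, vanish, and for $i=1$ this says that
no in-neighbor of $v$ is deficient. Also
$\sum_{i\ge2}M_{k-1-i}\beta_i=(m-\alpha)M_{k-3}$ while
$\sum_{i\ge2}\beta_i\le m-\alpha$. As $M_{k-1-i}<M_{k-3}$ for $i\ge3$, this
forces $\beta_i=0$ for $i\ge3$ and $\beta_2=m-\alpha=d$.
\end{proof}

The vectors $D^-A$ and $dD^+$ both have mass $dm$. We call the situation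
\emph{balanced} if $D^-A=dD^+$. If $m\le2d-2$, then $D^-A\ge d$ on the set $S$
of size $m$ by Lemma~\ref{lem:local}, and the total mass is $dm$; so
$D^-A=d\,1_S=dD^+$ and the situation is balanced. It can only be unbalanced if
$m=2d-1$.

\section{The unbalanced case}\label{sec:unbalanced}

\begin{proposition}\label{prop:unbalanced}
The situation is balanced, that is, $D^-A=dD^+$.
\end{proposition}

The idea is that for $m=2d-1$ the matrix $\zeta$ has row sums $1$ and, in the
unbalanced case, satisfies a commutator identity of its own. The positive and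
negative parts of the right side of this identity have mass $d$, which is the
largest possible value. So the argument of
Proposition~\ref{prop:extreme} can be run again, one level higher.

\begin{proof}
Suppose $D^-A\ne dD^+$. Then $m=2d-1$. Row $u$ of $\zeta$ is a unit vector
$e_{z_u}$; we write $Z$ for $\zeta$. Computing $A(RA)=(AR)A$ from
\eqref{eq:zeta} in two ways gives $d\,\mathbf 1D^++AZ=\mathbf 1D^-A+ZA$, that
is,
\[
ZA-AZ=\mathbf 1\Delta,\qquad \Delta=dD^+-D^-A\ne0 .
\]
Write $\Delta=\Delta^+-\Delta^-$ with $\Delta^\pm\ge0$ of disjoint supports. As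
$\Delta\le0$ outside $S$, we have $\operatorname{supp}\Delta^+\subseteq S$.

\emph{The mass of $\Delta^-$.} Since $\Delta\mathbf 1=0$ and $\Delta\neq0$, some
$v$ has $\Delta(v)>0$. Then $v\in S$ and $\Delta(v)=d-\alpha_v$, so
$\alpha_v=d-1$ by Lemma~\ref{lem:local}(c). Let $P=N^-(v)$. By the same lemma
$P\cap S=\emptyset$ and $\sum_{p\in P}(D^-A)(p)=(D^-A^2)(v)=d$. On $P$ we have
$\Delta=-D^-A$, so $\Delta^-$ has mass $d$ on $P$. On the other hand, for every
$u$ the vector $e_uAZ=e_uZA-\Delta$ is nonnegative of mass $d$, and it is at
least $\Delta^-$. Hence $\Delta^-$ has no mass outside $P$, and for all $u$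
\[
e_uAZ=\Delta^-,\qquad e_uZA=\Delta^+,\qquad
\operatorname{supp}\Delta^-\subseteq P,\quad
\operatorname{supp}\Delta^+\subseteq S .
\]

\emph{Consequences.}
\begin{enumerate}
\item[(i)] Every $z_x$ lies in $P$: choose $u\in N^-(x)$; then
$e_{z_x}=e_xZ\le e_uAZ=\Delta^-$. Moreover $1_{N^+(z_x)}=e_xZA=\Delta^+$, so
$N^+(z_x)\subseteq S$.
\item[(ii)] If $w\in Q$, then $N^+(w)\subseteq S\cup P$. Indeed, for
$x\notin S\cup P$ we have $\Delta(x)=0$ and $D^+(x)=0$, so $(D^-A)(x)=0$, and
no surplus vertex sends an arc to $x$.
\item[(iii)] All repeats lie in $Q\cup\{z_u:u\in V\}$, by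
Lemma~\ref{lem:mass}(a).
\end{enumerate}

\emph{The trace argument.} Since $Z\mathbf 1=\mathbf 1$, $Z$ induces a map
$\bar Z$ on $\mathbb C^V/\langle\mathbf 1\rangle$. From $RA=\mathbf 1D^++Z$ and
$ZA=\mathbf 1\Delta^+$ we get $\bar RB=\bar Z$ and $\bar ZB=0$, so
$\bar RB^2=0$. By Lemmas~\ref{lem:trace} and~\ref{lem:closed} there is a closed
$k$-walk $C$ consisting of self-repeats. By (iii) and (i) its vertices lie in
$Q\cup P$, which is disjoint from $S$. So no $z_u$ is on $C$, because its
successor would lie in $S$ by (i). By (iii), all vertices of $C$ lie in $Q$. By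
(ii), each successor on $C$ lies in $(S\cup P)\cap Q\subseteq P$. Since every
vertex of $C$ is a successor, all of $C$ lies in $P=N^-(v)$. For $w$ on $C$ with
successor $w'$ there are now two walks $w\to v$ and $w\to w'\to v$. Their
lengths $1$ and $2$ are at most $k-1$, as $k\ge3$. This contradicts
Lemma~\ref{lem:short}.
\end{proof}

\section{The balanced case: surplus and deficient vertices}\label{sec:balanced}

It remains to treat the balanced case. So from now on
\[
1\le m\le2d-1,\qquad D^+=1_S,\qquad |S|=m,\qquad D^-A=d\,1_S .
\]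
In particular $\alpha_v=d$ for $v\in S$, and $m\ge\alpha_v=d$. Balance is useful
because \eqref{eq:c} telescopes. For $i\ge1$ we have
$DA^i=1_SA^i-D^-A\cdot A^{i-1}=1_SA^i-d\,1_SA^{i-1}$. So in
$\sum_iM_{k-1-i}DA^i$ the vector $1_SA^i$ has coefficient
$M_{k-1-i}-dM_{k-2-i}=1$ for $0\le i\le k-1$ (recall $M_{-1}=0$), and
$D^-$ has coefficient $-M_{k-1}$. Hence
\begin{equation}\label{eq:ctel}
c=2\cdot\mathbf 1^T+M_{k-1}D^--\sum_{i=0}^{k-1}1_SA^i .
\end{equation}

\begin{lemma}\label{lem:meqd}
$m=d$, and $c(v)=1$ for every $v\in S$.
\end{lemma}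

\begin{proof}
We compute $(cA)(v)$ for $v\in S$ in two ways. Note that $d^-(v)=d-1$.
Multiplying \eqref{eq:comm} by $\mathbf 1^T$ from the left gives
$cA=\mathbf 1^TAR+nD$, so
\[
(cA)(v)=\sum_xd^-(x)R(x,v)+n .
\]
Multiplying \eqref{eq:ctel} by $A$ and using $A+\dots+A^k=J+R-I$, we get
\[
(cA)(v)=2(d-1)+dM_{k-1}-\bigl(1_S(J+R-I)\bigr)(v)
=2(d-1)+(n+1)-m-(1_SR)(v)+1 ,
\]
where $dM_{k-1}=M_k-1=n+1$. Comparing the two expressions,
\[
\sum_x\bigl(d^-(x)+[x\in S]\bigr)R(x,v)=2d-m .
\]
The factor $d^-(x)+[x\in S]$ is greater than $d$ for $x\in Q$ and equal to $d$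
for all other $x$. So $d\,c(v)\le2d-m$. Since $2d-m>0$, some $R(x,v)$ is
positive, so $c(v)\ge1$. Hence $m\le d$, so $m=d$, and then $c(v)=1$.
\end{proof}

For $v\in S$ the in-neighbors of $v$ carry surplus $\alpha_v=d=m$, that is, all
of it. So every surplus vertex is adjacent to every $v\in S$. Since $|S|=d$,
\begin{equation}\label{eq:Q}
N^+(w)=S\quad(w\in Q),\qquad 1\le|Q|\le d-1 ;
\end{equation}
the upper bound holds because $Q\subseteq N^-(v)$ and $d^-(v)=d-1$. Now
$1_S=e_wA$ for $w\in Q$, so
\begin{equation}\label{eq:walksS}
\sum_{i=0}^{k-1}1_SA^i=e_w(A+\dots+A^k)=e_w(J+R-I)\qquad(w\in Q),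
\end{equation}
and \eqref{eq:ctel} becomes
\begin{equation}\label{eq:cQ}
c(z)=1+M_{k-1}D^-(z)-R(w,z)+[w=z]\qquad(w\in Q,\ z\in V).
\end{equation}

\begin{lemma}\label{lem:y}
There is $y\in Q$ such that $e_wR=e_w+e_y$ for all $w\in Q$. In particular the
repeats of surplus vertices are surplus vertices. Moreover
\begin{enumerate}
\item[(a)] $c(z)=1$ for $z\notin Q$, and $c(z)=1+M_{k-1}D^-(z)-[z=y]$ for
$z\in Q$;
\item[(b)] for each $z\in V$ the number of walks of length at most $k-1$ from
vertices of $S$ to $z$ is $1+[z=y]$.
\end{enumerate}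
\end{lemma}

\begin{proof}
Let $w\in Q$ and $z\notin Q$. By \eqref{eq:cQ},
$R(w,z)\le c(z)=1-R(w,z)$, so $R(w,z)=0$ and $c(z)=1$. Thus repeats of vertices
of $Q$ lie in $Q$. By \eqref{eq:cQ} the vector $\eta=e_wR-e_w$ has entries
$1+M_{k-1}D^-(z)-c(z)$ and so does not depend on $w\in Q$. Its entries sum to
$1$ and vanish outside $Q$. If $|Q|\ge2$, we may compute $\eta(z)$ with some
$w\ne z$, so $\eta(z)=R(w,z)\ge0$ for each $z\in Q$. If $Q=\{w\}$, then
$e_wR=2e_w$ and $\eta=e_w$. In both cases $\eta$ is a nonnegative integer vector
of mass $1$ supported in $Q$, so $\eta=e_y$ with $y\in Q$. Now (a) follows from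
$c(z)=1+M_{k-1}D^-(z)-\eta(z)$, and (b) from \eqref{eq:walksS}, whose $z$-entry
is $1+\eta(z)$.
\end{proof}

In Example~\ref{ex:five}, where $k=2$, these conclusions hold with
$Q=\{21\}$, $y=21$ and $S=\{10,12\}$.

\begin{lemma}\label{lem:SQ}
\begin{enumerate}
\item[(a)] There is no walk of length at most $k-1$ between distinct vertices of
$S$. In particular there are no arcs inside $S$.
\item[(b)] Every walk from $S$ to $Q$ has length at least $k-1$.
\item[(c)] Let $S_1$ be the set of those $s\in S$ from which there is a walk of
length $k-1$ to a vertex of $Q$. Then $|S_1|=|Q|+1\ge2$.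
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $v\in S$. Then $v\ne y$, so by Lemma~\ref{lem:y}(b) exactly one walk of
length at most $k-1$ leads from $S$ to $v$. It is the trivial walk at $v$.

(b) A walk of length $j\le k-2$ from $s\in S$ to $w\in Q$, preceded by the arc
$w\to s$ from \eqref{eq:Q}, is a closed walk of length $j+1\le k-1$. This
contradicts Lemma~\ref{lem:short}.

(c) Suppose $s\in S$ had walks of length at most $k-1$ to two distinct vertices
$w,w'\in Q$. Then $d-1\ge|Q|\ge2$. Each vertex of $S=N^+(w)=N^+(w')$ would be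
reached from $s$ by two walks of length at most $k$, so $s$ would have at least
$|S|=d\ge3$ repeats, but it has only two. So within $k-1$ steps each $s\in S$
reaches at most one vertex of $Q$, by a single walk (Lemma~\ref{lem:short}),
whose length is $k-1$ by (b). Hence $|S_1|$ is the number of walks of length at
most $k-1$ from $S$ to $Q$, which is $\sum_{w\in Q}(1+[w=y])=|Q|+1$ by
Lemma~\ref{lem:y}(b).
\end{proof}

\section{Repeats of the remaining vertices}\label{sec:perm}

Put $V'=V\setminus Q$. The matrix $R$ is known on the rows in $Q$. For the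
remaining rows we show that each vertex of $V'$ has one repeat in $Q$ and one
in $V'$, and that the latter is given by a permutation compatible with $A$.

For $z\in V'$ we have $c(z)=1$, so there is a unique vertex $g(z)$ with
$R(g(z),z)=1$. By Lemma~\ref{lem:y} it is not in $Q$. Thus
$g\colon V'\to V'$.

\begin{lemma}\label{lem:gS}
$g$ maps $S$ bijectively onto $S$.
\end{lemma}

\begin{proof}
Let $w\in Q$. As $N^+(w)=N^+(y)=S$,
\[
\sum_{s\in S}e_sR=e_wAR=e_wRA-D=(e_w+e_y)A-1_S+D^-=1_S+D^- .
\]
So the repeats of vertices of $S$ lie in $S\cup Q$. By \eqref{eq:zeta},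
$e_sRA\ge D^+=1_S$, so some repeat of $s$ sends an arc into $S$. Vertices of $S$
do not (Lemma~\ref{lem:SQ}(a)), hence each $s\in S$ has a repeat in $Q$. The
vectors $e_sR$, $s\in S$, have total mass $d=|S|$ on $Q$. So each $s\in S$ has
exactly one repeat in $Q$ and exactly one in $S$. Restricted to $S$ the sum
above is $1_S$, so each $v\in S$ is a repeat of exactly one $s\in S$, namely of
$g(v)$. Thus $g$ maps $S$ to $S$ and every $s\in S$ has exactly one preimage in
$S$.
\end{proof}

\begin{lemma}\label{lem:perm}
Each $u\in V'$ has exactly one repeat in $Q$, counted with multiplicity, and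
exactly one in $V'$. Hence $g$ is a permutation of $V'$.
\end{lemma}

\begin{proof}
Let $t(u)=\sum_{w\in Q}R(u,w)$; by Lemma~\ref{lem:y}, $t=2$ on $Q$. We first
show $t\le1$ on $V'$. Suppose $u\in V'$ and $t(u)=2$. Then both repeats of $u$
lie in $Q$, so $e_uRA=2\cdot1_S$ and
\[
e_uAR=e_uRA-D=1_S+D^- .
\]
For $v\in S$ this gives $1=\sum_xA(u,x)R(x,v)=A(u,g(v))$. Hence
$N^+(u)\supseteq g(S)=S$, and so $N^+(u)=S$. For $w\in Q$ it follows that
$e_uA=e_wA$, and therefore
$e_u(J+R-I)=e_u(A+\dots+A^k)=e_w(A+\dots+A^k)=e_w(J+R-I)$, that is,
$e_uR-e_u=e_wR-e_w=e_y$. So $u\in V'$ is a repeat of itself and $t(u)=1$, a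
contradiction.

By Lemma~\ref{lem:y}(a) and $\sum_{w\in Q}D^-(w)=d$,
\[
\sum_{u\in V}t(u)=\sum_{w\in Q}c(w)=|Q|+dM_{k-1}-1=|Q|+n .
\]
Since $t=2$ on $Q$, we get $\sum_{u\in V'}t(u)=n-|Q|=|V'|$, and so $t=1$ on
$V'$. Hence each $u\in V'$ has exactly one repeat in $V'$, which means that
$u=g(z)$ for exactly one $z\in V'$.
\end{proof}

Let $h=g^{-1}$ on $V'$, and let $q_u$ be the repeat of $u\in V'$ in $Q$. Then
\begin{equation}\label{eq:rowR}
e_uR=e_{q_u}+e_{h(u)}\qquad(u\in V').
\end{equation}

\begin{lemma}\label{lem:auto}
$A(g(p),g(z))=A(p,z)$ for all $p,z\in V'$.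
\end{lemma}

\begin{proof}
For $u\in V'$ we have $e_uRA=1_S+e_{h(u)}A$ by \eqref{eq:rowR} and
\eqref{eq:Q}. So $e_uAR=e_uRA-D=D^-+e_{h(u)}A$. At $z\in V'$ the left side is
$\sum_xA(u,x)R(x,z)=A(u,g(z))$ and the right side is $A(h(u),z)$. Put $u=g(p)$.
\end{proof}

\section{Merging, fixed points, and the contradiction}\label{sec:final}

The vertices of $Q$ have the same out-neighborhood $S$, so they can be merged
into one vertex $\omega$, which will play the role of $w$ in the model case of
Section~\ref{sec:models}. What still separates us from the model is the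
permutation $g$, which need not be the identity; so we restrict to its fixed
points.

\subsection*{Merging $Q$}
By \eqref{eq:Q}, $A$ preserves the space of (column) functions on $V$ that are
constant on $Q$: for $a\in Q$ the value of $Af$ at $a$ is $\sum_{s\in S}f(s)$.
Let $\hat V=V'\cup\{\omega\}$. In the basis consisting of the indicators of the
single vertices of $V'$ and the indicator of $Q$, the latter indexed by
$\omega$, the action of $A$ is given by the matrix $\hat A$ with
\[
\hat A(a,b)=A(a,b),\quad \hat A(a,\omega)=|N^+(a)\cap Q|,\quad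
\hat A(\omega,b)=[b\in S],\quad \hat A(\omega,\omega)=0\qquad(a,b\in V').
\]
Powers of $\hat A$ represent powers of $A$. So for $a,b\in V'$ and any $w\in Q$
we have $\hat A^i(a,b)=A^i(a,b)$, $\hat A^i(\omega,b)=A^i(w,b)$ and
$\hat A^i(\omega,\omega)=\sum_{w'\in Q}A^i(w,w')$. We need three properties of
$\hat A$. Put $g(\omega)=h(\omega)=\omega$.

First, \emph{$g$ is an automorphism of $\hat A$}, that is,
$\hat A(g(a),g(b))=\hat A(a,b)$ for $a,b\in\hat V$. On $V'$ this is
Lemma~\ref{lem:auto}. For $a\in V'$, $b=\omega$ it follows from
$\hat A(a,\omega)=d-\sum_{z\in V'}A(a,z)$, which is unchanged if $a$ is replaced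
by $g(a)$. For $a=\omega$, $b\in V'$ it follows from $g(S)=S$, and for
$a=b=\omega$ it is trivial.

Second, by \eqref{eq:rowR} and since $R(w,b)=0$ for $w\in Q$, $b\in V'$,
\begin{equation}\label{eq:hatR}
(I+\hat A+\dots+\hat A^k)(a,b)=1+[b=h(a)]\qquad(a\in\hat V,\ b\in V').
\end{equation}

Third, for $1\le i\le k-1$ and any fixed $w\in Q$,
\begin{equation}\label{eq:hattr}
\operatorname{tr}\hat A^i=\sum_{a\in V'}A^i(a,a)+\sum_{w'\in Q}A^i(w,w')=0 .
\end{equation}
The first sum vanishes by Lemma~\ref{lem:short}. In the second, a walk of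
positive length from $w$ to $w'$ consists of an arc from $w$ into $S$ followed
by a walk from $S$ to $Q$, so its length is at least $k$ by
Lemma~\ref{lem:SQ}(b).

\subsection*{Fixed points}
Let $F=\{a\in\hat V:g(a)=a\}$, so $\omega\in F$. Let $\hat C$ be the
restriction of $\hat A$ to $F\times F$, and put $K=\hat C+\dots+\hat C^k$. We
show that $\hat C$ satisfies the hypotheses of Lemma~\ref{lem:spectral}.

\begin{lemma}\label{lem:K}
$K(a,b)=1$ for all $a\in F$ and $b\in F\setminus\{\omega\}$.
\end{lemma}

\begin{proof}
Give a sequence $(a_0,\dots,a_i)$ in $\hat V$ the weight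
$\prod_j\hat A(a_{j-1},a_j)$, a nonnegative integer; then $\hat A^i(a,b)$ is the
total weight of the sequences of length $i$ from $a$ to $b$. By \eqref{eq:hatR}
and $h(a)=a$, the
total weight of all sequences of length between $1$ and $k$ from $a$ to $b$ is
$1+[b=a]-[a=b]=1$. So there is exactly one such sequence of positive weight, and
its weight is $1$. Its image under $g$ again leads from $a$ to $b$ and has the
same length and weight. So the sequence is fixed term by term, that is, it lies
in $F$ and is counted by $K$.
\end{proof}

\begin{lemma}\label{lem:F}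
$S_1\subseteq F$, and $F$ contains a vertex $x\notin S\cup\{\omega\}$.
\end{lemma}

\begin{proof}
Let $s\in S_1$. There is a walk of length $k-1$ from $s$ to some $w\in Q$;
adding the arc $w\to s$ gives a closed walk of length $k$. By
Lemma~\ref{lem:closed} all its vertices are self-repeats, and a self-repeat
$z\in V'$ satisfies $g(z)=z$. So $s\in F$. Let $x$ be the successor of $s$ on
this walk. Since $k-1\ge2$, Lemma~\ref{lem:SQ}(b) gives $x\notin Q$, and
Lemma~\ref{lem:SQ}(a) gives $x\notin S$. Hence $x\in V'$ is a self-repeat
outside $S$, and $x\in F\setminus(S\cup\{\omega\})$. Such an $s$ exists, since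
$|S_1|\ge2$.
\end{proof}

\begin{lemma}\label{lem:rows}
All row sums of $\hat C$ are equal to $\delta=|S\cap F|$, and $\delta\ge2$.
\end{lemma}

\begin{proof}
Take $x$ from Lemma~\ref{lem:F}, and let $a\in F$. Since $x\notin S\cup\{\omega\}$,
we have $\hat C(\omega,x)=0$. By Lemma~\ref{lem:K},
\[
(K\hat C)(a,x)=\sum_{p\in F\setminus\{\omega\}}K(a,p)\hat C(p,x)
=\sum_{p\in F\setminus\{\omega\}}\hat C(p,x),
\]
which does not depend on $a$. The column $\omega$ of $K$, which we do not know,
does not enter; this is why we needed an $x$ outside $S$. Again by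
Lemma~\ref{lem:K}, $(\hat CK)(a,x)=\sum_{p\in F}\hat C(a,p)$, the sum of row
$a$. As $K$ is a polynomial in $\hat C$, the two numbers agree, so all row sums
of $\hat C$ are equal. Row $\omega$ has sum $|S\cap F|$, and
$|S\cap F|\ge|S_1|=|Q|+1\ge2$.
\end{proof}

\subsection*{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:out} all out-degrees are $d$. Suppose the digraph is not
diregular, so $m\ge1$. Lemma~\ref{lem:mass} and
Propositions~\ref{prop:extreme} and~\ref{prop:unbalanced} leave only the
balanced case with $m\le 2d-1$, to which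
Sections~\ref{sec:balanced}--\ref{sec:final} apply. We check the hypotheses of
Lemma~\ref{lem:spectral} for $C=\hat C$.

By Lemma~\ref{lem:rows}, $\hat C\mathbf 1=\delta\mathbf 1$ with $\delta\ge2$.
All rows of $K=\hat C+\dots+\hat C^k$ are equal: by Lemma~\ref{lem:K} they agree
outside column $\omega$, and they all have sum $\delta+\dots+\delta^k$. Finally,
since $\hat A\ge0$ and $\hat C$ is a principal submatrix of $\hat A$, we have
$0\le\operatorname{tr}\hat C^i\le\operatorname{tr}\hat A^i=0$ for
$1\le i\le k-1$ by \eqref{eq:hattr}.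

So Lemma~\ref{lem:spectral} gives $\delta^{k-1}=\delta$. Since $k\ge3$ and
$\delta\ge2$, this is a contradiction. Hence $m=0$, and the digraph is
diregular.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For $k\ge3$ the statement is Theorem~\ref{thm:main}. For $k=2$ it fails for
every $d\ge2$ by Proposition~\ref{prop:kautz}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{Structural Properties and Labeling of Graphs},
\texttt{https://repository.unej.ac.id/\allowbreak xmlui/\allowbreak
bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak 58940/\allowbreak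
10Dafik\%27s\%20Thesis\%20PhD\%20OK.pdf\allowbreak ?sequence=1\allowbreak
\&isAllowed=y}
\end{thebibliography}
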